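\title{A one-point Zariski-closed subset of the perfectoid ball with nonzero higher \'etale cohomology}

\begin{abstract}
Let $C$ be a complete algebraically closed non-archimedean field of characteristic $p$, and let $Z$ be a Zariski-closed subset of the $n$-dimensional perfectoid ball over $C$. We show that the \'etale cohomology of $Z$ with coefficients in $\mathbf{F}_\ell$, $\ell\neq p$, need not vanish above the Krull dimension of the space $|Z|$: if $n\ge 2$ and $|C^\times|\neq\mathbf{R}_{>0}$, there is a $Z$ consisting of a single point with $H^1\neq 0$. The point is the adic spectrum of a perfectoid field $K$ whose value group is larger than that of $C$, and the main step is to generate the ring of integers of $K$ by finitely many elements and their $p$-power roots, which we do with Artin--Schreier equations and additive polynomials. We also determine the optimal vanishing range in Krull dimension zero and show that the vanishing does hold for $n=1$.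
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime and let $C$ be a complete algebraically closed field of characteristic $p$ whose topology comes from a nontrivial non-archimedean absolute value $|\cdot|\colon C\to\mathbf{R}_{\ge0}$. Let $\mathcal{O}_C$ be its valuation ring, $\mathfrak{m}_C$ the maximal ideal, $k$ the residue field, and $\varpi\in\mathfrak{m}_C\setminus\{0\}$ a pseudo-uniformizer. Let $A_n^+=\mathcal{O}_C\langle X_1^{1/p^\infty},\dots,X_n^{1/p^\infty}\rangle$ be the $\varpi$-adic completion of $\mathcal{O}_C[X_1^{1/p^\infty},\dots,X_n^{1/p^\infty}]$, let $A_n=A_n^+[1/\varpi]$ be the perfectoid Tate algebra, and let $\mathbf{B}^n=\operatorname{Spa}(A_n,A_n^+)$ be the perfectoid ball. A subset $Z\subset\mathbf{B}^n$ is \emph{Zariski-closed} if it is the common vanishing locus of a set of elements of $A_n$; such a $Z$ is naturally an affinoid perfectoid space (Section~\ref{sec:background}). We write $|Z|$ for its underlying spectral space, $\operatorname{Krull.dim}|Z|$ for the supremum of the lengths of chains of specializations in $|Z|$, and $H^i(Z,\mathbf{F}_\ell)$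 for its \'etale cohomology. The following question comes from \cite{source}.

\begin{quote}
\emph{Let $n\ge1$ and let $Z\subset\mathbf{B}^n$ be Zariski-closed. Is $H^i(Z,\mathbf{F}_\ell)=0$ for all $i>\operatorname{Krull.dim}|Z|$ and all primes $\ell\neq p$?}
\end{quote}

The model is Artin's vanishing theorem: a closed subvariety $V$ of affine space over an algebraically closed field has $H^i(V,\mathbf{F}_\ell)=0$ for $i>\dim V$. The ring $A_n$ is not noetherian, and the Krull dimension of $|Z|$ is a natural substitute for $\dim V$: it gives $\mathbf{B}^n$ the dimension $n$ (Proposition~\ref{prop:krull}). In dimension zero the classical statement is the Nullstellensatz. A zero-dimensional variety is a finite set of copies of $\operatorname{Spec}C$, which has no higher cohomology, and every maximal ideal of the ordinary Tate algebra $C\langle X_1,\dots,X_n\rangle$ likewise has residue field $C$. One would therefore guess that the answer is yes.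

There is one reason for doubt. The \'etale cohomology of $Z$ is built from the topology of $|Z|$ and from the Galois cohomology of the completed residue fields $K(z)$ of its points. Such a field can exceed $C$ in its residue field or in its value group. Specializations detect the first kind of growth and are blind to the second. For example, let $r\in(0,1)$ be such that $r\notin|C^\times|$, and consider the point $\eta_r\in\mathbf{B}^1$ given by $\sum\xi_\alpha X^\alpha\mapsto\max|\xi_\alpha|r^\alpha$. We shall see that $K(\eta_r)$ has residue field $k$, so that $\eta_r$ has no proper specialization, while $X$ has no $\ell$-th root in $K(\eta_r)$, so that $H^1$ of its Galois group is nonzero. This is not yet a counterexample: no nonzero function vanishes at $\eta_r$, so the only Zariski-closed subset of $\mathbf{B}^1$ that contains $\eta_r$ is $\mathbf{B}^1$. The main result says that the same field does occur as a Zariski-closed point as soon as one more variable is available.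

The group $|C^\times|\subset\mathbf{R}_{>0}$ is divisible because $C$ is algebraically closed. Hence it is dense, and $\mathbf{R}_{>0}/|C^\times|$ is a $\mathbf{Q}$-vector space. Put
\[
s_C=\dim_{\mathbf{Q}}\bigl(\mathbf{R}_{>0}/|C^\times|\bigr)\in\{0,1,2,\dots,\infty\}.
\]
This number measures how much room there is for value groups of rank-one extensions of $C$ to grow, and $s_C\ge1$ if and only if $|C^\times|\ne\mathbf{R}_{>0}$. For the completed algebraic closure of $\mathbf{F}_p((u))$ the value group is countable, so $s_C=\infty$.

\begin{theorem}\label{thm:main}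
Let $s\ge1$ be an integer with $s\le\min(n-1,s_C)$. There is a Zariski-closed $Z\subset\mathbf{B}^n$, with $Z\cong\operatorname{Spa}(K,\mathcal{O}_K)$ for a perfectoid field $K$, such that $|Z|$ is a single point (so $\operatorname{Krull.dim}|Z|=0$) and
\[
\dim_{\mathbf{F}_\ell}H^i(Z,\mathbf{F}_\ell)=\binom{s}{i}\qquad\text{for all $i\ge0$ and all primes $\ell\ne p$.}
\]
In particular, for every $n\ge2$ and every $C$ with $|C^\times|\ne\mathbf{R}_{>0}$ the vanishing in the question fails, already with $H^1\ne0$ on a one-point $Z$.
\end{theorem}

So the answer to the question is no. The next two results show how far the vanishing holds and how badly it fails.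

\begin{theorem}\label{thm:upper}
\begin{enumerate}
\item[(a)] If $Z\subset\mathbf{B}^n$ is Zariski-closed with $\operatorname{Krull.dim}|Z|=0$, then $H^i(Z,\mathbf{F}_\ell)=0$ for all $i>\min(n-1,s_C)$ and all $\ell\ne p$. This bound is optimal for every $C$ and $n$. Hence the vanishing in the question holds for all $Z\subset\mathbf{B}^n$ of Krull dimension $0$ if and only if $n=1$ or $|C^\times|=\mathbf{R}_{>0}$.
\item[(b)] For $n=1$ the vanishing in the question holds for every $Z$ and every $C$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:nobound}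
If $s_C=\infty$, then for all $d\ge0$ and $N\ge1$ there are an $n$ and a Zariski-closed $Z\subset\mathbf{B}^n$ with $\operatorname{Krull.dim}|Z|=d$ and $H^N(Z,\mathbf{F}_\ell)\ne0$ for all $\ell\ne p$. So no bound in terms of $\operatorname{Krull.dim}|Z|$ alone is possible.
\end{corollary}

We do not decide whether the vanishing holds when $|C^\times|=\mathbf{R}_{>0}$, $n\ge2$ and $\operatorname{Krull.dim}|Z|\ge1$.

Section~\ref{sec:field} defines $K$, computes its Galois cohomology, and reduces Theorem~\ref{thm:main} to a statement of commutative algebra: $\mathcal{O}_K$ is a quotient of $A_{s+1}^+$. Section~\ref{sec:idea} isolates the ingredients of the proof on the case $s=1$, and Section~\ref{sec:construction} gives the proof. Sections~\ref{sec:points} and~\ref{sec:upper} prove Theorem~\ref{thm:upper} and Corollary~\ref{cor:nobound}.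

\section{Perfectoid spaces and Zariski-closed subsets}\label{sec:background}

\subsection*{The perfectoid Tate algebra}
Elements of $A_n$ are the series $f=\sum_\alpha\xi_\alpha X^\alpha$, with $\alpha\in\mathbf{Z}[1/p]_{\ge0}^n$ and $\xi_\alpha\in C$, such that for each $\delta>0$ only finitely many $|\xi_\alpha|$ exceed $\delta$. The Gauss norm is $\|f\|=\max|\xi_\alpha|$, its unit ball is $A_n^+$, and $A_n^+/\mathfrak{m}_CA_n^+=k[X_1^{1/p^\infty},\dots,X_n^{1/p^\infty}]$. The ring $A_n^+$ is perfect, since $f=(\sum\xi_\alpha^{1/p}X^{\alpha/p})^p$. If $R^+$ is a perfect $\varpi$-adically complete $\mathcal{O}_C$-algebra and $x_1,\dots,x_n\in R^+$, there is a unique continuous $\mathcal{O}_C$-algebra map $A_n^+\to R^+$ with $X_i\mapsto x_i$; it sends $X_i^{1/p^e}$ to $x_i^{1/p^e}$. We allow $n=0$, with $\mathbf{B}^0=\operatorname{Spa}(C,\mathcal{O}_C)$.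

\subsection*{Affinoid perfectoid spaces}
A \emph{perfectoid pair} over $C$ is a pair $(R,R^+)$ in which $R$ is a perfect Banach $C$-algebra whose subring $R^\circ$ of power-bounded elements is bounded, and $R^+\subset R^\circ$ is an open integrally closed $\mathcal{O}_C$-subalgebra. Then $R^+$ carries the $\varpi$-adic topology and $R=R^+[1/\varpi]$. A complete rank-one valued extension field of $C$ that is perfect is a \emph{perfectoid field}. The space $\operatorname{Spa}(R,R^+)$ consists of the equivalence classes of continuous valuations $x\colon f\mapsto|f(x)|$ on $R$, of arbitrary rank, with $|f(x)|\le1$ for $f\in R^+$. It is a spectral space with a basis of \emph{rational subsets} $\{|f_1|,\dots,|f_m|\le|g|\ne0\}$, where $f_1,\dots,f_m$ generate the unit ideal. The \emph{support} of $x$ is the prime ideal $\{f:|f(x)|=0\}$. A point of rank one is always normalized so that it extends the absolute value of $C$. We use the following standard facts about $Y=\operatorname{Spa}(R,R^+)$.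

\begin{enumerate}
\item[(P1)] An element $f\in R$ lies in $R^+$ if and only if $|f(x)|\le1$ for all $x\in Y$, and it is a unit if and only if $|f(x)|\ne0$ for all $x\in Y$.
\item[(P2)] The topology of $R$ is defined by the spectral norm $\sup|f(x)|$, taken over the rank-one points. In particular an element that vanishes at all points of $Y$ is zero.
\item[(P3)] Rational subsets of $Y$ are affinoid perfectoid spaces. A map to $Y$ is \'etale if and only if it is locally a composite of open immersions and finite \'etale maps, and finite \'etale maps to $Y$ correspond to finite \'etale $R$-algebras.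
\item[(P4)] A cofiltered system $(Y_j)$ of affinoid perfectoid spaces has an affinoid perfectoid limit $Y_\infty$, with $|Y_\infty|=\varprojlim|Y_j|$, and pullback gives $\varinjlim H^i(Y_j,\mathbf{F}_\ell)=H^i(Y_\infty,\mathbf{F}_\ell)$; see \cite[\S14]{Scholze} for the continuity of \'etale cohomology.
\end{enumerate}

\subsection*{Zariski-closed subsets}
For an ideal $I\subset A_n$ let $V(I)\subset\mathbf{B}^n$ be the closed set of points whose support contains $I$. The affinoid perfectoid space $Z$ attached to $V(I)$ is characterized by a universal property: it comes with a map $Z\to\mathbf{B}^n$ with image in $V(I)$, and every map from an affinoid perfectoid space to $\mathbf{B}^n$ with image in $V(I)$ factors uniquely through $Z$. The map $|Z|\to V(I)$ is a homeomorphism. All our examples arise from the next lemma.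

\begin{lemma}\label{lem:quotient}
Let $(R,R^+)$ be a perfectoid pair over $C$, let $\psi\colon A_n^+\to R^+$ be a surjective continuous $\mathcal{O}_C$-algebra map, and let $I$ be the kernel of $\psi[1/\varpi]\colon A_n\to R$. Then $\operatorname{Spa}(R,R^+)$ is the affinoid perfectoid space attached to $V(I)$.
\end{lemma}

\begin{proof}
Since $\psi(\varpi^mA_n^+)=\varpi^mR^+$ for all $m$, the map $A_n\to R$ is open, and $R=A_n/I$ as topological rings. The image of $\operatorname{Spa}(R,R^+)$ lies in $V(I)$. Let $\operatorname{Spa}(R',R'^+)\to\mathbf{B}^n$ be a map from an affinoid perfectoid space with image in $V(I)$. The image in $R'$ of any $f\in I$ vanishes at all points, so it is zero by (P2). Thus $A_n\to R'$ factors uniquely through a continuous map $R\to R'$, and this map sends $R^+=\psi(A_n^+)$ into $R'^+$.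
\end{proof}

For a field $E$ let $G_E=\operatorname{Gal}(E^{\mathrm{sep}}/E)$.

\begin{lemma}\label{lem:point}
Let $E\supset C$ be a perfectoid field with valuation ring $\mathcal{O}_E$. Then $\operatorname{Spa}(E,\mathcal{O}_E)$ is a single point, and $H^i(\operatorname{Spa}(E,\mathcal{O}_E),\mathbf{F}_\ell)=H^i(G_E,\mathbf{F}_\ell)$ for all $i$.
\end{lemma}

\begin{proof}
The valuation ring of a point contains $\mathcal{O}_E$. As $\mathcal{O}_E$ has rank one, the only subrings of $E$ containing it are $\mathcal{O}_E$ and $E$, and $E$ belongs to the trivial valuation, which is not continuous because $\varpi^m\to0$. The same holds for every finite extension $L$ of $E$, so by (P3) the spaces \'etale over $\operatorname{Spa}(E,\mathcal{O}_E)$ are the disjoint unions of one-point spaces $\operatorname{Spa}(L,\mathcal{O}_L)$ with $L/E$ finite separable. This is the \'etale site of $\operatorname{Spec}E$.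
\end{proof}

\section{The field $K$ and its Galois cohomology}\label{sec:field}

\subsection*{Fields with residue field $k$}
When the residue field is algebraically closed, the part of the Galois group that $\mathbf{F}_\ell$ sees comes from tame ramification, and it is determined by the value group.

\begin{lemma}\label{lem:galois}
Let $E\supset C$ be a complete rank-one valued extension field with value group $\Gamma$, written additively, and residue field $k$. Let $\ell\ne p$ and suppose that $h=\dim_{\mathbf{F}_\ell}\Gamma/\ell\Gamma$ is finite. Then $\dim H^i(G_E,\mathbf{F}_\ell)=\binom{h}{i}$ for all $i$.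
\end{lemma}

\begin{proof}
Let $M$ be obtained from $E$ by adjoining all $N$-th roots of all elements of $E^\times$, for all $N$ prime to $p$. Since $C$ contains all roots of unity, $M/E$ is an abelian Galois extension.

\emph{The group $G_M$ is pro-$p$.} The field $M$ is algebraic over the complete field $E$, hence henselian. Ostrowski's lemma says that a finite extension $L/M$ of henselian fields of residue characteristic $p$ has degree $efp^\delta$, where $e=[\Gamma_L:\Gamma_M]$ is the ramification index, $f$ is the residue degree and $\delta\ge0$ is an integer. Here $f=1$, because the residue field of $M$ is algebraic over $k$ and so equals $k$. To find $e$, let $\Gamma_{(p)}=\bigcup_{p\nmid N}N^{-1}\Gamma$. Then $\Gamma_{(p)}\subset\Gamma_M\subset\Gamma_L\subset\Gamma\otimes\mathbf{Q}$, the first inclusion by the construction of $M$. Every $\gamma\in\Gamma\otimes\mathbf{Q}$ satisfies $p^aN\gamma\in\Gamma$ for some $a\ge 0$ and some $N$ prime to $p$, so $p^a\gamma\in\Gamma_{(p)}$. Hence every element of the finite group $\Gamma_L/\Gamma_M$ has $p$-power order, and $e$ is a power of $p$. All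 finite separable extensions of $M$ thus have $p$-power degree.

\emph{The pro-$\ell$ part of $\operatorname{Gal}(M/E)$ is $\mathbf{Z}_\ell^h$.} By Kummer theory it is $\varprojlim_r\operatorname{Hom}(E^\times/(E^\times)^{\ell^r},\mu_{\ell^r})$, with transition maps induced by the $\ell$-th power maps $\mu_{\ell^{r+1}}\to\mu_{\ell^r}$. Every unit of $\mathcal{O}_E$ is an $\ell^r$-th power, by Hensel's lemma and because $k$ is algebraically closed of characteristic $p\ne\ell$. Hence $E^\times/(E^\times)^{\ell^r}=\Gamma/\ell^r\Gamma$. Let $\gamma_1,\dots,\gamma_h\in\Gamma$ lift a basis of $\Gamma/\ell\Gamma$. They generate $\Gamma/\ell^r\Gamma$, since $\Gamma=\sum_j\mathbf{Z}\gamma_j+\ell\Gamma$ can be iterated. If $\sum n_j\gamma_j\in\ell^r\Gamma$ with $r\ge1$, then $\ell$ divides all $n_j$, and $\sum(n_j/\ell)\gamma_j\in\ell^{r-1}\Gamma$ because $\Gamma$ is torsion-free; by induction $\ell^r$ divides all $n_j$. So the $\gamma_j$ form a basis of $\Gamma/\ell^r\Gamma$ over $\mathbf{Z}/\ell^r$ for every $r$, and evaluation on them identifies the limit with $(\varprojlim_r\mu_{\ell^r})^h\cong\mathbf{Z}_\ell^h$.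

\emph{Conclusion.} The kernel $P$ of $G_E\to\mathbf{Z}_\ell^h$ is an extension of the prime-to-$\ell$ part of $\operatorname{Gal}(M/E)$ by the pro-$p$ group $G_M$. All finite quotients of $P$ thus have order prime to $\ell$, so $H^j(P,\mathbf{F}_\ell)=0$ for $j>0$, and the Hochschild--Serre spectral sequence gives $H^i(G_E,\mathbf{F}_\ell)=H^i(\mathbf{Z}_\ell^h,\mathbf{F}_\ell)$. The cohomology of $\mathbf{Z}_\ell$ is $\mathbf{F}_\ell$ in degrees $0$ and $1$ and zero above, so the K\"unneth formula gives dimension $\binom{h}{i}$.
\end{proof}

\subsection*{The field $K$}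
Let $1\le s\le s_C$. Choose $r_1,\dots,r_s\in\mathbf{R}_{>0}$ whose classes in $\mathbf{R}_{>0}/|C^\times|$ are linearly independent over $\mathbf{Q}$, and scale them by elements of $|C^\times|$ so that $r_i<1$. Let $K$ be the completion of the group algebra $C[T^\alpha:\alpha\in\mathbf{Z}[1/p]^s]$ for the norm $|\sum\xi_\alpha T^\alpha|=\max|\xi_\alpha|r^\alpha$, where $r^\alpha=\prod r_i^{\alpha_i}$. Its elements are the series $\sum\xi_\alpha T^\alpha$ with $|\xi_\alpha|r^\alpha\to0$; negative exponents are allowed.

\begin{lemma}\label{lem:K}
The ring $K$ is a perfectoid field with value group $\Gamma_K=|C^\times|\oplus\bigoplus_ir_i^{\mathbf{Z}[1/p]}$ and residue field $k$, and $\mathcal{O}_K=\mathcal{O}_C+\mathfrak{m}_K$.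
\end{lemma}

\begin{proof}
If two nonzero monomials $\xi T^\alpha$ and $\xi'T^{\alpha'}$ have the same norm, then $r^{\alpha-\alpha'}\in|C^\times|$, so $\alpha=\alpha'$ by independence. Hence a nonzero $x\in K$ has a unique term of largest norm, and $x=\xi T^\alpha(1+y)$ with $|y|<1$. (If the $r_i$ were dependent, an element such as $1-\xi T^\alpha$ could have two dominant terms, and this step would fail.) The norm is submultiplicative, multiplication by a monomial scales it exactly, and $(1+y)(1+y')=1+y''$ with $|y''|<1$; so the norm is multiplicative. The monomial $\xi T^\alpha$ is invertible and $1+y$ is inverted by the geometric series, so $K$ is a field. It is complete, and it is perfect because $\sum\xi_\alpha T^\alpha=(\sum\xi_\alpha^{1/p}T^{\alpha/p})^p$. The values $|x|=|\xi|r^\alpha$ form the stated group. If $|x|=1$ then $\alpha=0$, so $x\equiv\xi\pmod{\mathfrak{m}_K}$ with $\xi\in\mathcal{O}_C^\times$. This gives the last two claims.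
\end{proof}

The map $A_s^+\to\mathcal{O}_K$, $X_i\mapsto T_i$, is injective and far from surjective: it misses $\tau/T_1$ for every small $\tau\in C^\times$. For $s=1$ it defines the point $\eta_r$ of the introduction. The heart of the paper is that one further element repairs this.

\begin{theorem}\label{thm:generators}
There is $t\in\mathcal{O}_K$ such that the continuous $\mathcal{O}_C$-algebra map $\phi\colon A_{s+1}^+\to\mathcal{O}_K$ with $X_i\mapsto T_i$ for $i\le s$ and $X_{s+1}\mapsto t$ is surjective.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:generators}]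
Since $n\ge s+1$, we can compose $\phi$ with the surjection $A_n^+\to A_{s+1}^+$ that sends $X_j$ to $0$ for $j>s+1$. By Lemma~\ref{lem:quotient}, the kernel of the resulting map $A_n\to K$ defines a Zariski-closed $Z\cong\operatorname{Spa}(K,\mathcal{O}_K)$. By Lemma~\ref{lem:point}, $|Z|$ is a point and $H^i(Z,\mathbf{F}_\ell)=H^i(G_K,\mathbf{F}_\ell)$. Since $|C^\times|$ is divisible and $\mathbf{Z}[1/p]/\ell=\mathbf{F}_\ell$, we have $\Gamma_K/\ell\Gamma_K\cong\mathbf{F}_\ell^s$, and Lemma~\ref{lem:galois} applies with $h=s$. If $n\ge2$ and $|C^\times|\ne\mathbf{R}_{>0}$, then $s=1$ is allowed.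
\end{proof}

The failure of vanishing in degree one needs only Kummer theory: $H^1(Z,\mathbf{F}_\ell)\cong K^\times/(K^\times)^\ell$, and $T_1$ is not an $\ell$-th power because $|T_1|=r_1\notin\Gamma_K^{\,\ell}$.

\section{The ingredients, seen for $s=1$}\label{sec:idea}

In the discussion of this section $s=1$, $T=T_1$ and $r=r_1$; the two lemmas are stated and proved for all $s$.

\subsection*{What has to be generated}
The ideal $\mathfrak{m}_K$ is topologically spanned by the monomials of norm less than $1$. A perfect $\mathcal{O}_C$-subalgebra of $\mathcal{O}_K$ contains all of them once it contains $T/c$ and $c'/T$ for constants with $|c'|<r<|c|$ and $|c|,|c'|$ arbitrarily close to $r$. One pair of constants is not enough. If $x_1=T/c$ and $x_2=c'/T$, the coefficient of $T$ in a series $\sum\xi_{\alpha\beta}x_1^\alpha x_2^\beta$ with $\xi_{\alpha\beta}\in\mathcal{O}_C$ is $\sum_\beta\xi_{\beta+1,\beta}\,c^{-1}(c'/c)^\beta$, of absolute value at most $|c|^{-1}$; so $T/c''$ is not such a series when $r<|c''|<|c|$. Because $r\notin|C^\times|$, there is no best constant, and infinitely many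 elements have to be extracted from the two generators $T$ and $t$ \emph{without denominators}.

\subsection*{Integrality removes denominators}
Perfect rings offer a way to make a denominator as close to a unit as we like.

\begin{lemma}\label{lem:almost}
Let $x_1,\dots,x_n\in\mathcal{O}_K$, and let $v\in C[x_1,\dots,x_n]$ be integral over $\mathcal{O}_C[x_1,\dots,x_n]$. For every $\varepsilon\in\mathfrak{m}_C$ there is $e\ge0$ with $\varepsilon v\in\mathcal{O}_C[x_1^{1/p^e},\dots,x_n^{1/p^e}]$.
\end{lemma}

\begin{proof}
Write $D=\mathcal{O}_C[x_1,\dots,x_n]$. By integrality $D[v]$ is generated as a $D$-module by finitely many powers of $v$, and these lie in $D[1/\varpi]$. So a single nonzero $\delta\in\mathcal{O}_C$ satisfies $\delta v^j\in D$ for all $j$. Taking $p^e$-th roots of $\delta v^{p^e}\in D$, and using that $\mathcal{O}_C$ is perfect, we get $\delta^{1/p^e}v\in\mathcal{O}_C[x_1^{1/p^e},\dots,x_n^{1/p^e}]$. Since $|\delta|^{1/p^e}\to1$, we have $\varepsilon\in\delta^{1/p^e}\mathcal{O}_C$ for large $e$.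
\end{proof}

For example, let $p$ be odd, $x_1=\delta T$, $x_2=T^2$ and $v=T=x_1/\delta$. Then $\delta v^{p^e}=x_1x_2^{(p^e-1)/2}$, so $\delta^{1/p^e}v$ is a monomial in $x_1^{1/p^e}$ and $x_2^{1/p^e}$. Integrality cannot be dropped: $v=T/c$ lies in $C[T]$, but $\varepsilon T/c\in\mathcal{O}_C[T^{1/p^e}]$ forces $|\varepsilon|\le|c|$. So the lemma does not apply to the elements we want.

\subsection*{Integral approximations}
We replace $T/c$ by a nearby element that is integral over $\mathcal{O}_C[T]$. The Artin--Schreier equation $u^q-u=T/c$ has a solution $u\approx-T/c$, and multiplying the equation by $c$ clears the denominator at the cost of scaling $u$ by $c^{1/q}$, which is nearly a unit for large $q$.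

\begin{lemma}\label{lem:AS}
Let $y\in K^\times$ and $c\in C$ satisfy $|y|<|c|<1$, and put $\theta=|y|/|c|$. Let $q\ge p$ be a power of $p$, let $a=c^{1/q}$, and let $P(X)=X^q-a^{q-1}X$. Then
\[
v=-a\sum_{j\ge0}(y/c)^{q^j}
\]
converges in $\mathfrak{m}_K$, satisfies $P(v)=y$, and $|v+ay/c|\le\theta^q$. The roots of $P$ in $C$ are the $q$ elements of $a\mathbf{F}_q$.
\end{lemma}

\begin{proof}
The $j$-th term has absolute value $|a|\theta^{q^j}$, with $|a|<1$ and $\theta<1$; this gives the convergence, the bound $|v|<1$, and the estimate for the terms with $j\ge1$. Put $u=v/a$. The $q$-th power map is additive and continuous, so $u^q=-\sum_{j\ge1}(y/c)^{q^j}$ and $u^q-u=y/c$. The identity $P(aX)=a^q(X^q-X)=c(X^q-X)$ gives both $P(v)=y$ and the description of the roots.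
\end{proof}

The element $v$ for $y=T$ is integral over $\mathcal{O}_C[T]$, but it is an infinite series and does not lie in $C[T]$. This is the task of the extra generator $t$: the ring $C[T,t]$ should contain $v$, and also $T^{-1}$.

\begin{example}\label{ex:onestep}
Fix $\tau\in C^\times$ with $|\tau|<r$ and put $U=\tau/T\in\mathfrak{m}_K$. Take $y=T$ in Lemma~\ref{lem:AS}, let $0\ne b\in\mathfrak{m}_C$, and set
\[
t=U+bv,\qquad D=\mathcal{O}_C[T,t].
\]
We claim that $U$ and $v$ lie in $C[T,t]$ and are integral over $D$. The polynomial $Q(X)=X^q-(ba)^{q-1}X$ is additive and satisfies $Q(bX)=b^qP(X)$. Applying it to $t$ turns the series $v$ into a polynomial in $T$: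
\[
Q(t)=Q(U)+b^qP(v)=U^q-(ba)^{q-1}U+b^qT .
\]
This is a monic equation for $U$ over $D$. Multiplying it by $T^q$ and using $TU=\tau$ gives
\[
\tau^q=T\bigl(T^{q-1}Q(t)+(ba)^{q-1}\tau T^{q-2}-b^qT^q\bigr),
\]
so $T^{-1}\in C[T,t]$. Hence $U$ and $v=(t-U)/b$ lie in $C[T,t]$, and $v$ is integral over $D$ because $P(v)=T$. By Lemma~\ref{lem:almost}, $\varepsilon v\in\mathcal{O}_C[T^{1/p^e},t^{1/p^e}]$ for any $\varepsilon\in\mathfrak{m}_C$ and suitable $e$, however small $b$ is, and $\varepsilon v$ is within $\theta^q$ of $-\varepsilon aT/c$. If instead $y=U$, the last term of $Q(t)$ is $b^qU$; it has degree $1<q$ in $U$, so the equation remains monic and the same argument produces an approximation to a multiple of $1/T$.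
\end{example}

The summand $U$ in $t$ is what creates negative powers of $T$. The freedom to take $b$ small is what will allow infinitely many summands $b_iv_i$. Two problems remain: to separate several $v_i$ from each other, and to pass to the limit.

\section{Generators of $\mathcal{O}_K$}\label{sec:construction}

We now prove Theorem~\ref{thm:generators} for arbitrary $s$.

\subsection*{Additive polynomials}
A polynomial of the form $\sum_j\xi_jX^{p^j}\in C[X]$ is called \emph{additive}; it defines an $\mathbf{F}_p$-linear map on every $C$-algebra. Additive polynomials form a noncommutative ring $C\{F\}$ under addition and composition, with unit $X$. Degrees multiply under composition, and so do the coefficients of $X$.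

\begin{lemma}\label{lem:additive}
\begin{enumerate}
\item[(a)] For $f,g\in C\{F\}$ with $g\ne0$ there are $h,\rho\in C\{F\}$ with $f=h\circ g+\rho$ and $\deg\rho<\deg g$. If $f$ and $g$ have coefficients in $\mathcal{O}_C$ and $g$ is monic, then $h$ has coefficients in $\mathcal{O}_C$.
\item[(b)] For a finite $\mathbf{F}_p$-subspace $\Lambda\subset C$, the polynomial $Q_\Lambda(X)=\prod_{\lambda\in\Lambda}(X-\lambda)$ is additive.
\item[(c)] Let $f,g\in C\{F\}$ have no common root in $C$ other than $0$, and let the coefficient of $X$ in $g$ be nonzero. Then $\Phi_1\circ f+\Phi_2\circ g=X$ for some $\Phi_1,\Phi_2\in C\{F\}$.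
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\deg f\ge\deg g$, then $\deg f=p^j\deg g$ for some $j\geq 0$, and subtracting $\xi X^{p^j}\circ g=\xi g^{p^j}$ for a suitable $\xi$ lowers the degree of $f$. If $g$ is monic, $\xi$ is the leading coefficient of $f$. Repeat.

(b) Induct on $\dim\Lambda$, starting from $Q_0=X$. If $Q=Q_\Lambda$ is additive and $\mu\notin\Lambda$, then $Q_{\Lambda+\mathbf{F}_p\mu}(X)=\prod_{i\in\mathbf{F}_p}Q(X-i\mu)=\prod_{i\in\mathbf{F}_p}\bigl(Q(X)-iQ(\mu)\bigr)=Q(X)^p-Q(\mu)^{p-1}Q(X)$.

(c) Let $\Delta$ be a nonzero element of least degree in the left ideal generated by $f$ and $g$. By (a), $f$ and $g$ are of the form $h\circ\Delta$, so a root of $\Delta$ is a common root of $f$ and $g$, and $0$ is the only root of $\Delta$. From $g=h\circ\Delta$ the coefficient of $X$ in $\Delta$ is nonzero. So the derivative of $\Delta$ is a nonzero constant, and $\Delta$ has $\deg\Delta$ distinct roots in the algebraically closed field $C$. Hence $\Delta=\xi X$ with $\xi\in C^\times$, and $X$ lies in the left ideal.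
\end{proof}

\subsection*{The elements $v_m$}
Fix $\tau\in C^\times$ with $|\tau|<r_1\cdots r_s$ and put
\[
\Pi=T_1\cdots T_s,\qquad U=\tau/\Pi,\qquad U_j=\tau/T_j=U\prod_{i\ne j}T_i,\qquad Y=\{T_1,\dots,T_s,U_1,\dots,U_s\}.
\]
All these elements lie in $\mathfrak{m}_K$. Every monomial is a constant times a product of nonnegative powers of elements of $Y$, and the single element $U$ produces all $U_j$ over $\mathcal{O}_C[T_1,\dots,T_s]$; this is why one extra generator suffices for any $s$. Let $(y_m)_{m\ge1}$ be a sequence in $Y$ that takes each value infinitely often. For each $m$ choose, using the density of $|C^\times|$,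
\begin{itemize}
\item $c_m\in C$ with $|y_m|<|c_m|<\min\bigl(1,\frac{m+1}{m}|y_m|\bigr)$, and put $\theta_m=|y_m|/|c_m|<1$;
\item a power $q_m\ge\max(m,p)$ of $p$ with $\theta_m^{q_m}\le1/m$, and put $a_m=c_m^{1/q_m}$;
\item $\varepsilon_m\in\mathfrak{m}_C$ with $|\varepsilon_m|\ge1-\frac1{m+1}$.
\end{itemize}
Let $P_m$ and $v_m\in\mathfrak{m}_K$ be given by Lemma~\ref{lem:AS} for these data, so that
\begin{equation}\label{eq:v}
P_m(v_m)=y_m,\qquad|v_m+a_my_m/c_m|\le1/m .
\end{equation}
As $1>|a_m|\ge(\min_{y\in Y}|y|)^{1/m}$, we have
\begin{equation}\label{eq:limits}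
\theta_m\to1,\qquad|a_m|\to1,\qquad|\varepsilon_m|\to1\qquad(m\to\infty).
\end{equation}

\subsection*{Finite sums}
For nonzero $b_1,\dots,b_m\in\mathfrak{m}_C$ put
\[
t_m=U+\sum_{i\le m}b_iv_i\in\mathcal{O}_K,\qquad\Lambda_m=\sum_{i\le m}b_ia_i\mathbf{F}_{q_i}\subset\mathfrak{m}_C,\qquad\Lambda_0=0,
\]
and $Q_m=Q_{\Lambda_m}$. The polynomial $Q_m$ plays the role of $Q$ in Example~\ref{ex:onestep}: it turns all of $b_1v_1,\dots,b_mv_m$ into polynomials in the $y_i$ at once, and this recovers $U$. What is new is that $t_m-U$ is now a sum from which $v_m$ must be isolated. Applying $Q_{m-1}$ removes the earlier summands and leaves $Q_{m-1}(b_mv_m)$. We also know $P_m(v_m)$, and two additive polynomials in $v_m$ determine $v_m$ by Lemma~\ref{lem:additive}(c), provided that they have no common nonzero root. This is the condition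
\begin{equation}\label{eq:indep}
b_ma_m\mathbf{F}_{q_m}\cap\Lambda_{m-1}=0 .
\end{equation}
Without it the argument would recover only $\Delta(v_m)$ for an additive $\Delta$ of degree greater than $1$. Nonzero elements of $b_ma_m\mathbf{F}_{q_m}$ have absolute value $|b_ma_m|$ and $\Lambda_{m-1}$ is finite, so \eqref{eq:indep} holds whenever $|b_m|$ is small enough in terms of $b_1,\dots,b_{m-1}$; for $m=1$ it always holds.

\begin{lemma}\label{lem:recover}
Let $b_1,\dots,b_m\in\mathfrak{m}_C\setminus\{0\}$ satisfy \eqref{eq:indep}, and let $D=\mathcal{O}_C[T_1,\dots,T_s,t_m]$. Then $v_m$ is integral over $D$ and lies in $D[1/\varpi]=C[T_1,\dots,T_s,t_m]$.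
\end{lemma}

\begin{proof}
Let $1\le i\le m'\le m$. The additive polynomial $Q_{m'}$ is monic with coefficients in $\mathcal{O}_C$, and $Q_{m'}(b_iX)$ vanishes on the set $a_i\mathbf{F}_{q_i}$ of roots of $P_i$. Divide it by $P_i$ as in Lemma~\ref{lem:additive}(a). The remainder has degree less than $q_i$ and vanishes at these $q_i$ points, so it is zero. Thus $Q_{m'}(b_iX)=H_{m',i}(P_i(X))$ with $H_{m',i}$ additive over $\mathcal{O}_C$, of degree $\deg Q_{m'}/q_i<\deg Q_{m'}$, and by \eqref{eq:v}
\begin{equation}\label{eq:kill}
Q_{m'}(b_iv_i)=H_{m',i}(y_i).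
\end{equation}

\emph{Integrality.} Let $\nu=\deg Q_m$. By additivity and \eqref{eq:kill}, $Q_m(t_m)=Q_m(U)+\sum_{i\le m}H_{m,i}(y_i)$. Each $y_i$ is some $T_j$ or some $U\prod_{i'\ne j}T_{i'}$, so $H_{m,i}(y_i)$ is a polynomial in $U$ of degree less than $\nu$ over $\mathcal{O}_C[T_1,\dots,T_s]$. The relation therefore has the form
\begin{equation}\label{eq:monic}
U^\nu+\sum_{0\le l<\nu}\gamma_lU^l=Q_m(t_m),\qquad\gamma_l\in\mathcal{O}_C[T_1,\dots,T_s].
\end{equation}
Hence $U$ is integral over $D$, and so is every element of $Y$. Since $P_m$ is monic over $\mathcal{O}_C$ and $P_m(v_m)=y_m$, the element $v_m$ is integral over $D$.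

\emph{Recovering $U$.} Multiply \eqref{eq:monic} by $\Pi^\nu$ and use $\Pi U=\tau$:
\[
\tau^\nu=\Pi^\nu Q_m(t_m)-\sum_{0\le l<\nu}\gamma_l\tau^l\,\Pi^{\nu-l}\in\Pi D .
\]
So $\Pi^{-1}\in D[1/\varpi]$, and $U$, all elements of $Y$, and $t_m-U$ lie in $D[1/\varpi]$.

\emph{Recovering $v_m$.} By additivity and \eqref{eq:kill} for $m'=m-1$ (with $Q_0=X$ and an empty sum if $m=1$),
\[
Q_{m-1}(b_mv_m)=Q_{m-1}(t_m-U)-\sum_{i<m}H_{m-1,i}(y_i)\in D[1/\varpi].
\]
A common root $x$ of $Q_{m-1}(b_mX)$ and $P_m$ satisfies $b_mx\in\Lambda_{m-1}$ and $x\in a_m\mathbf{F}_{q_m}$, so $x=0$ by \eqref{eq:indep}. The coefficient of $X$ in $P_m$ is $-a_m^{q_m-1}\ne0$. Lemma~\ref{lem:additive}(c) gives $\Phi_1,\Phi_2$ with $\Phi_1(Q_{m-1}(b_mX))+\Phi_2(P_m(X))=X$, whence $v_m=\Phi_1(Q_{m-1}(b_mv_m))+\Phi_2(y_m)\in D[1/\varpi]$.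
\end{proof}

\subsection*{The element $t$}
Lemmas~\ref{lem:recover} and~\ref{lem:almost} express $\varepsilon_mv_m$ through $p^{e_m}$-th roots of the $T_i$ and of $t_m$, not of the final $t$. Taking $p^{e}$-th roots enlarges an error $\eta$ to $\eta^{1/p^e}$, and we have no control over $e_m$. But $e_m$ depends only on $b_1,\dots,b_m$, so the later $b_i$ can be chosen small enough to compensate.

Let $b_1\in\mathfrak{m}_C\setminus\{0\}$ be arbitrary. Suppose that $b_1,\dots,b_m$ are chosen and that \eqref{eq:indep} holds for $b_m$. By the two lemmas there are $e_m\ge0$ and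
\[
g_m\in\mathcal{O}_C[X_1^{1/p^{e_m}},\dots,X_{s+1}^{1/p^{e_m}}]\qquad\text{with}\qquad\varepsilon_mv_m=g_m(T,t_m).
\]
Put $\eta_m=m^{-p^{e_m}}$. Choose $b_{m+1}\in\mathfrak{m}_C\setminus\{0\}$ satisfying \eqref{eq:indep} with $m+1$ in place of $m$, and with $|b_{m+1}|\le\min(\eta_1,\dots,\eta_m,\frac12|b_m|)$. Then $b_m\to0$, and we define
\[
t=U+\sum_{i\ge1}b_iv_i\in\mathcal{O}_K .
\]
Since $|b_i|\le\eta_m$ for all $i>m$, we have $|t-t_m|\le\eta_m$, so $|t^{1/p^{e_m}}-t_m^{1/p^{e_m}}|=|t-t_m|^{1/p^{e_m}}\le1/m$. As $g_m$ is a polynomial in $X_{s+1}^{1/p^{e_m}}$ whose coefficients take values in $\mathcal{O}_K$, it follows that $|g_m(T,t)-\varepsilon_mv_m|\le1/m$.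

Let $\phi$ be the map of Theorem~\ref{thm:generators} for this $t$, and let $S=\phi(A_{s+1}^+)\subset\mathcal{O}_K$. It is an $\mathcal{O}_C$-subalgebra that is closed under $p$-th roots, since $\phi(g)^{1/p}=\phi(g^{1/p})$. For $0<\delta\le1$ let $J_\delta=\{x\in K:|x|\le\delta\}$, an ideal of $\mathcal{O}_K$, so that $S+J_\delta$ is a ring. As $g_m(T,t)=\phi(g_m)\in S$, the last estimate and \eqref{eq:v} give
\begin{equation}\label{eq:z}
z_m:=\varepsilon_ma_my_m/c_m\in S+J_{1/m}.
\end{equation}
By \eqref{eq:limits}, $|z_m|\to1$: these are the multiples of elements of $Y$ of absolute value close to $1$ that we were looking for.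

\begin{proof}[Proof of Theorem~\ref{thm:generators}]
We first show that $\mathfrak{m}_K$ lies in the closure $\overline{S}$ of $S$. An element of $\mathfrak{m}_K$ is a convergent sum of monomials of absolute value less than $1$, so it suffices to treat one such monomial $\xi T^\alpha$. Choose $e$ with $p^e\alpha\in\mathbf{Z}^s$. Using $T_i$ when $\alpha_i\ge0$ and $T_i^{-1}=U_i/\tau$ when $\alpha_i<0$, write $\xi T^\alpha=\xi'\prod_{y\in Y}y^{\beta_y}$ with $\xi'\in C$ and $\beta_y\in p^{-e}\mathbf{Z}_{\ge0}$. Let $M\ge1$, and for each $y\in Y$ pick an index $m(y)\ge M$ with $y_{m(y)}=y$. Substituting $y=z_{m(y)}\cdot y/z_{m(y)}$, where $y/z_{m(y)}=c_{m(y)}/(\varepsilon_{m(y)}a_{m(y)})\in C$, we get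
\[
\xi T^\alpha=\xi''\prod_{y\in Y}z_{m(y)}^{\beta_y},\qquad\xi''\in C,\qquad|\xi''|=|\xi T^\alpha|\prod_{y\in Y}|z_{m(y)}|^{-\beta_y}.
\]
Since $|\xi T^\alpha|<1$ and $|z_m|\to1$, we have $\xi''\in\mathcal{O}_C$ for $M$ large. Taking $p^e$-th roots in \eqref{eq:z} gives $z_{m(y)}^{1/p^e}\in S+J_\delta$ with $\delta=M^{-1/p^e}$, and $z_{m(y)}^{\beta_y}$ is a nonnegative integral power of this element. So $\xi T^\alpha$ lies in the ring $S+J_\delta$. Here $e$ is fixed and $M$ is arbitrarily large, so $\xi T^\alpha\in\overline{S}$.

Now let $x_0\in\mathfrak{m}_K$. As $x_0\in\overline{S}$, there is $f_0\in A_{s+1}^+$ with $|x_0-\phi(f_0)|<|\varpi|$, that is, $x_0=\phi(f_0)+\varpi x_1$ with $x_1\in\mathfrak{m}_K$. Iterating, $x_0=\sum_j\varpi^j\phi(f_j)=\phi(\sum_j\varpi^jf_j)$, because $A_{s+1}^+$ is complete and $\phi$ is continuous. Hence $\mathfrak{m}_K\subset S$, and $\mathcal{O}_K=\mathcal{O}_C+\mathfrak{m}_K=S$ by Lemma~\ref{lem:K}.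
\end{proof}

The construction reaches only elements of absolute value less than $1$. The units come for free in the last line, because the residue field of $K$ is that of $C$.

\section{Points of Zariski-closed subsets}\label{sec:points}

\subsection*{Two invariants of a point}
For $x\in\mathbf{B}^n$ let $F(x)$ be the fraction field of $A_n/\operatorname{supp}(x)$ and $F(x)^+\subset F(x)$ the valuation ring of $x$. For a point $z$ of rank one let $K(z)$ be the completion of $F(z)$. It is a perfectoid field: Frobenius is surjective on the domain $A_n/\operatorname{supp}(z)$, so $F(z)$ and its completion are perfect. Let $\kappa(z)$ and $\Gamma_z\subset\mathbf{R}_{>0}$ be the residue field and the value group of $K(z)$, and put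
\[
d(z)=\operatorname{tr.deg}(\kappa(z)/k),\qquad s(z)=\dim_{\mathbf{Q}}\bigl((\Gamma_z\otimes\mathbf{Q})/|C^\times|\bigr)\le s_C .
\]
Let $x_i\in K(z)$ be the image of $X_i$, so $|x_i|\le1$, and let $\bar x_i\in\kappa(z)$ be its residue class. The subfield $C(x_1^{1/p^\infty},\dots,x_n^{1/p^\infty})$ is dense in $K(z)$. Since $A_n^+=\mathcal{O}_C[X^{1/p^\infty}]+\varpi A_n^+$, the image of $A_n^+$ in $\kappa(z)$ is $R_z=k[\bar x_1^{1/p^\infty},\dots,\bar x_n^{1/p^\infty}]$.

We use three facts from valuation theory. Completion does not change the residue field or the value group. An algebraic extension makes the residue field grow algebraically and the value group grow by torsion. \emph{Abhyankar's inequality} says that for an extension $E'/E$ of valued fields, the transcendence degree of the residue field extension plus $\dim_{\mathbf{Q}}(\Gamma_{E'}/\Gamma_E)\otimes\mathbf{Q}$ is at most $\operatorname{tr.deg}(E'/E)$. Applied to $C(x_1,\dots,x_n)/C$, these facts give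
\begin{equation}\label{eq:abhyankar}
s(z)+d(z)\le n\qquad\text{for every rank-one point }z\in\mathbf{B}^n .
\end{equation}

\subsection*{Specializations}
In the adic spectrum of a Tate ring, specializations preserve supports. Precisely, $x'$ lies in the closure of $x$ if and only if $\operatorname{supp}(x')=\operatorname{supp}(x)$ and $F(x')^+\subset F(x)^+$; and every point is a specialization of a unique point of rank one. In particular a Zariski-closed subset is stable under both specialization and generalization.

\begin{lemma}\label{lem:spec}
Let $z\in\mathbf{B}^n$ have rank one. The specializations of $z$ correspond bijectively to the valuation rings $W$ of the field $\kappa(z)$ that contain $R_z$. The point $z$ corresponds to $W=\kappa(z)$, and the point of $W'$ is a specialization of the point of $W$ if and only if $W'\subset W$.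
\end{lemma}

\begin{proof}
The residue field of $F(z)^+$ is $\kappa(z)$, by density. Taking preimages is an inclusion-preserving bijection from the valuation rings $W$ of $\kappa(z)$ to the valuation rings $\widetilde{W}$ of $F(z)$ contained in $F(z)^+$, and $\widetilde{W}$ contains the image of $A_n^+$ if and only if $W\supset R_z$. It remains to see that the valuation of such a $\widetilde{W}$ is continuous on $A_n$. For $f\in F(z)^\times$ and large $m$, the element $\varpi^m/f$ lies in the maximal ideal of $F(z)^+$, which is contained in the maximal ideal of $\widetilde{W}$. So the values of $\varpi^m$ become smaller than any given value, and they bound the valuation on $\varpi^mA_n^+$.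
\end{proof}

\begin{proposition}\label{prop:krull}
For all $n\ge0$, $\operatorname{Krull.dim}|\mathbf{B}^n|=n$.
\end{proposition}

\begin{proof}
After lengthening, a chain of specializations starts at a rank-one point $z$ and corresponds to a chain $\kappa(z)\supsetneq W_1\supsetneq\dots\supsetneq W_l\supset k$. The overrings of a valuation ring are its localizations at primes, so $W_l$ has rank at least $l$. The rank is at most the dimension of the value group tensored with $\mathbf{Q}$, which is at most $d(z)$ by Abhyankar's inequality for $\kappa(z)/k$ with the trivial valuation on $k$. So $l\le d(z)\le n$ by \eqref{eq:abhyankar}. Conversely, the Gauss norm is multiplicative because $A_n^+/\mathfrak{m}_CA_n^+=k[X^{1/p^\infty}]$ is a domain, and it defines a point $z$ with $R_z=k[X^{1/p^\infty}]$ and $\kappa(z)=\operatorname{Frac}R_z$. Sending a nonzero element of $R_z$ to the lexicographically smallest exponent occurring in it defines a valuation of $\kappa(z)$ with value group $\mathbf{Z}[1/p]^n$, ordered lexicographically. It has rank $n$ and its ring contains $R_z$, so its $n+1$ overrings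 give a chain of length $n$.
\end{proof}

\begin{lemma}\label{lem:dimzero}
Let $Z\subset\mathbf{B}^n$ be Zariski-closed of Krull dimension $0$. Then every $z\in Z$ has rank one and $\kappa(z)=k$.
\end{lemma}

\begin{proof}
The rank-one generalization of $z$ lies in $Z$, so it equals $z$. Suppose $\kappa(z)\ne k$. As $k$ is algebraically closed, there is $w\in\kappa(z)$ transcendental over $k$. The finitely generated $k$-domain $R'=k[\bar x_1,\dots,\bar x_n,w]$ is not finite over $k$, so by the Nullstellensatz it is not a field, and it has a nonzero maximal ideal $\mathfrak{n}$. Every local subring of a field is dominated by a valuation ring of that field; let $W\subset\kappa(z)$ dominate $R'_{\mathfrak{n}}$. Then $W\ne\kappa(z)$ since $\mathfrak{n}\ne0$, and $W\supset R_z$ since $W$ is integrally closed. By Lemma~\ref{lem:spec}, $z$ has a proper specialization, which lies in $Z$. This contradicts $\operatorname{Krull.dim}|Z|=0$.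
\end{proof}

\subsection*{One equation lowers the bound by one}
If a nonzero polynomial vanishes at $z$, then $\operatorname{tr.deg}C(x_1,\dots,x_n)\le n-1$ and \eqref{eq:abhyankar} improves by one. A general $f\in A_n$ is a series involving roots of unbounded order, and $f(z)=0$ is not a polynomial relation. We show instead that, after a change of coordinates, $x_n$ is a \emph{limit} of elements algebraic over $C(x_1,\dots,x_{n-1})$. The polynomial approximations of $f$ have growing degree, but the growth is exactly canceled by extracting roots.

\begin{proposition}\label{prop:drop}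
If some nonzero $f\in A_n$ vanishes at a rank-one point $z\in\mathbf{B}^n$, then $s(z)+d(z)\le n-1$.
\end{proposition}

\begin{proof}
Scale $f$ so that $\|f\|=1$. Its reduction $\bar f\in k[X^{1/p^\infty}]$ is a nonzero finite sum, so after replacing $f$ by a $p$-power we have $\bar f\in k[X_1,\dots,X_n]$. For positive integers $N_i$, the map $X_i\mapsto X_i+X_n^{N_i}$ $(i<n)$, $X_n\mapsto X_n$ defines an automorphism of $A_n^+$, with inverse given by the opposite sign; it sends $X_i^{1/p^e}$ to $X_i^{1/p^e}+X_n^{N_i/p^e}$. It moves $z$ to a point with the same invariants. As in Noether normalization, take $N_i=B^i$ with $B$ larger than all exponents in $\bar f$: the monomial $X^\alpha$ then becomes monic in $X_n$ of degree $\alpha_n+\sum_{i<n}\alpha_iB^i$, and these degrees are distinct. So we may assume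
\[
\bar f=uX_n^N+(\text{terms of lower degree in }X_n),\qquad u\in k^\times .
\]

Let $x'=(x_1,\dots,x_{n-1})$, let $L$ be the completion of an algebraic closure of $K(z)$, and let $\Omega\subset L$ be the closure of the algebraic closure of $C(x')$ in $L$. The completion of an algebraically closed valued field of rank one is algebraically closed, so $\Omega$ is. Put $\rho=\inf_{\omega\in\Omega}|x_n-\omega|$; then $\rho\le|x_n|\le1$.

Suppose $\rho>0$. Let $f_m\in\mathcal{O}_C[X^{1/p^{e_m}}]$ be truncations of the series $f$ with $\|f-f_m\|<1$ and $\|f-f_m\|\to0$. Then $\bar f_m=\bar f$, and $f_m^{p^{e_m}}\in\mathcal{O}_C[X_1,\dots,X_n]$ has reduction $\bar f^{\,p^{e_m}}$. Substituting $x'$ for the first $n-1$ variables gives $h\in\mathcal{O}_\Omega[X_n]$ whose reduction has degree exactly $Np^{e_m}$, with leading coefficient $u^{p^{e_m}}$. Factor $h$ over $\Omega$ as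
\[
h=\xi\prod_{|\omega|\le1}(X_n-\omega)\prod_{|\omega|>1}(1-X_n/\omega),
\]
the products running over the roots with multiplicity. The polynomial $h$ and all factors have Gauss norm $1$, so $|\xi|=1$. The factors of the second product reduce to $1$, so the first product has exactly $Np^{e_m}$ factors. At $X_n=x_n$ the factors of the second product have absolute value $1$ and those of the first at least $\rho$. Hence $|f_m(z)|^{p^{e_m}}=|h(x_n)|\ge\rho^{Np^{e_m}}$, that is, $|f_m(z)|\ge\rho^N$ for all $m$. This contradicts $|f_m(z)|=|(f_m-f)(z)|\le\|f_m-f\|\to0$.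

So $\rho=0$, and $x_n\in\Omega$ because $\Omega$ is closed. The complete perfect field $\Omega$ then contains $C(x_1^{1/p^\infty},\dots,x_n^{1/p^\infty})$ and its closure $K(z)$. The residue field of $\Omega$ is algebraic over that of $C(x')$, and its value group is torsion modulo that of $C(x')$. Abhyankar's inequality for $C(x')/C$ gives $s(z)+d(z)\le n-1$.
\end{proof}

The point of Theorem~\ref{thm:main} with $n=s+1$ has $d(z)=0$ and $s(z)=n-1$, so it attains this bound.

\section{Upper bounds and the absence of a uniform bound}\label{sec:upper}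

\begin{proof}[Proof of Theorem~\ref{thm:upper}(a)]
Let $\mu=\min(n-1,s_C)$ and $Z=V(I)$. Since $\operatorname{Krull.dim}|\mathbf{B}^n|=n\ge1$, we have $Z\ne\mathbf{B}^n$, so $I\ne0$. By Lemma~\ref{lem:dimzero} and Proposition~\ref{prop:drop}, every $z\in Z$ has rank one, $\kappa(z)=k$ and $s(z)\le\mu$.

\emph{Cohomology of the points.} Let $\Gamma'=\Gamma_z/|C^\times|$. As $|C^\times|$ is divisible and $\Gamma_z$ is torsion-free, $\Gamma'$ is torsion-free and $\Gamma_z/\ell\Gamma_z=\Gamma'/\ell\Gamma'$; also $\dim_{\mathbf{Q}}\Gamma'\otimes\mathbf{Q}=s(z)$. Elements of $\Gamma'$ that are independent modulo $\ell$ are independent over $\mathbf{Z}$: a nontrivial relation can be divided by the greatest common divisor of its coefficients and then stays nontrivial modulo $\ell$. So $\dim\Gamma_z/\ell\Gamma_z\le s(z)$, and Lemma~\ref{lem:galois} gives $H^i(G_{K(z)},\mathbf{F}_\ell)=0$ for $i>\mu$.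

\emph{The space $|Z|$ contributes nothing.} In a spectral space the closure of a quasi-compact open set consists of the specializations of its points. So the quasi-compact open subsets of $|Z|$ are closed, and $|Z|$ is a quasi-compact $T_0$ space with a basis of clopen sets, that is, a profinite space. Every open cover of it is refined by a finite partition into clopen sets, so taking global sections of abelian sheaves is exact. For the natural map of sites $\lambda\colon Z_{\mathrm{\acute{e}t}}\to|Z|$, the Leray spectral sequence gives $H^i(Z,\mathbf{F}_\ell)=\Gamma(|Z|,R^i\lambda_*\mathbf{F}_\ell)$.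

\emph{The stalks.} The stalk of $R^i\lambda_*\mathbf{F}_\ell$ at $z$ is $\varinjlim H^i(Z',\mathbf{F}_\ell)$ over the rational subsets $Z'\subset Z$ containing $z$. By (P3) and (P4) it equals $H^i(Z_\infty,\mathbf{F}_\ell)$, where $Z_\infty=\operatorname{Spa}(R,R^+)$ is the limit of the $Z'$ and $|Z_\infty|=\bigcap|Z'|=\{z\}$. We claim that $(R,R^+)=(K(z),\mathcal{O}_{K(z)})$. An element of $R$ is a unit if it does not vanish at the unique point, by (P1), and zero if it does, by (P2). So $R$ is a field, complete for the absolute value of the point by (P2), and $R^+$ is its valuation ring by (P1). The map $\operatorname{Spa}(K(z),\mathcal{O}_{K(z)})\to\mathbf{B}^n$ factors through $Z$ by the universal property, then through each open $Z'$, and so through $Z_\infty$. This gives an isometric embedding $R\to K(z)$ whose image is a closed subfield containing the image of $A_n$, hence equal to $K(z)$. By Lemma~\ref{lem:point} the stalk is $H^i(G_{K(z)},\mathbf{F}_\ell)$, which vanishes for $i>\mu$. This proves the bound.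

\emph{Optimality.} If $\mu\ge1$, Theorem~\ref{thm:main} with $s=\mu$ gives a one-point $Z$ with $H^\mu\ne0$. If $\mu=0$, the origin $\operatorname{Spa}(C,\mathcal{O}_C)$ has $H^0\ne0$. Hence the vanishing for all $i>0$ holds for all $Z$ of Krull dimension $0$ exactly when $\mu=0$, that is, when $n=1$ or $|C^\times|=\mathbf{R}_{>0}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(b)]
The case $Z=\emptyset$ is trivial. Let $\emptyset\ne Z\ne\mathbf{B}^1$. Then a nonzero function vanishes on $Z$, and Proposition~\ref{prop:drop} gives $d(z)=0$, hence $\kappa(z)=k$, for all rank-one $z\in Z$. The only valuation ring of $k$ containing $R_z=k$ is $k$, so by Lemma~\ref{lem:spec} no such $z$ has a proper specialization. Every point of $Z$ is a specialization of a rank-one point of $Z$, so $\operatorname{Krull.dim}|Z|=0$, and (a) applies with $\min(0,s_C)=0$.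

Let $Z=\mathbf{B}^1$. It is the inverse limit of the closed rigid discs $\mathbf{D}_e$ with rings $C\langle X^{1/p^e}\rangle$, in the sense that $A_1$ is the completion of the union of these rings, and its \'etale cohomology is the colimit of the cohomology of the $\mathbf{D}_e$. With $Y'=X^{1/p^{e+1}}$, the absolute Frobenius $g\mapsto g^p$ of $C\langle Y'\rangle$ is the isomorphism $C\langle Y'\rangle\to C\langle Y'^p\rangle$, $\sum\xi_jY'^j\mapsto\sum\xi_j^pY'^{pj}$, followed by the inclusion. So the transition map $\mathbf{D}_{e+1}\to\mathbf{D}_e$ is an absolute Frobenius up to an isomorphism, and it induces an isomorphism on \'etale cohomology. Hence $H^i(\mathbf{B}^1,\mathbf{F}_\ell)=H^i(\mathbf{D}_0,\mathbf{F}_\ell)$. The disc $\mathbf{D}_0$ is the generic fiber of the smooth formal scheme $\operatorname{Spf}\mathcal{O}_C\langle X\rangle$, with special fiber $\mathbf{A}^1_k$. The cohomology of the generic fiber is that of the special fiber with coefficients in the nearby cycles $R\Psi\mathbf{F}_\ell$, and $R\Psi\mathbf{F}_\ell=\mathbf{F}_\ell$ for smooth formal schemes (\cite{Berkovich};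 see also Huber's book). Therefore $H^i(\mathbf{B}^1,\mathbf{F}_\ell)=H^i(\mathbf{A}^1_k,\mathbf{F}_\ell)=0$ for $i>0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:nobound}]
We place the point of Theorem~\ref{thm:main} and a ball of dimension $d$ side by side. Put $n=\max(d,N+1)+1$. Since $s_C=\infty$, we can form $K$ with $s=N$. As $N+1\le n-1$, Theorem~\ref{thm:generators} gives a surjection $\psi_0\colon A_n^+\to\mathcal{O}_K$ with $X_j\mapsto0$ for $j>N+1$, in particular $X_n\mapsto0$. As $d\le n-1$, there is a surjection $\psi_1\colon A_n^+\to A_d^+$ with $X_j\mapsto X_j$ for $j\le d$, $X_j\mapsto0$ for $d<j<n$, and $X_n\mapsto1$. The map $(\psi_0,\psi_1)\colon A_n^+\to\mathcal{O}_K\times A_d^+$ is surjective, because it sends $(1-X_n)f_0+X_nf_1$ to $(\psi_0(f_0),\psi_1(f_1))$. By Lemma~\ref{lem:quotient} it defines a Zariski-closed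
\[
Z\cong\operatorname{Spa}(K\times A_d,\mathcal{O}_K\times A_d^+)=\operatorname{Spa}(K,\mathcal{O}_K)\sqcup\mathbf{B}^d .
\]
By Proposition~\ref{prop:krull}, $\operatorname{Krull.dim}|Z|=\max(0,d)=d$, and $H^N(Z,\mathbf{F}_\ell)$ contains $H^N(G_K,\mathbf{F}_\ell)$, which has dimension $\binom{N}{N}=1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Berkovich}
Berkovich, \emph{Vanishing cycles for formal schemes}.

\bibitem{source}
\emph{On the supercuspidal cohomology of basic local Shimura varieties},
\texttt{http://www.davidrenshawhansen.net/middlev2.pdf}.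

\bibitem{Scholze}
Scholze, \emph{\'Etale cohomology of diamonds}.

\end{thebibliography}
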